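# Even cycle decompositions of random 4-regular graphs on an odd number of vertices

## 1. Regular graphs, Hamilton cycles and contiguity

All graphs are simple. We write $[m]=\{1,\dots,m\}$, and $\log$ is the natural logarithm, with $0^0=1$ and $0\log 0=0$. A factor $m^{O(1)}$ or $m^{-O(1)}$ lies between $m^{-C}$ and $m^{C}$ for large $m$, where $C$ depends only on parameters that are fixed while $m\to\infty$.

**Definition (even cycle decomposition).** An even cycle decomposition of a graph is a partition of its edge set into cycles of even length. We write $C_{2n}$ for a cycle of length $2n$.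

*Example.* Let $O$ be the octahedron on $[6]$: all pairs are edges except $14$, $25$, $36$. Consider the closed walks
$$H_1=1\,2\,4\,3\,5\,6\,(1),\qquad H_2=1\,3\,2\,6\,4\,5\,(1).$$
The edges of $H_1$ are $12,24,34,35,56,16$ and those of $H_2$ are $13,23,26,46,45,15$. These are the twelve edges of $O$, each once. So $O$ is decomposed into two Hamilton cycles, both of length $6$, and this is an even cycle decomposition. We use this example throughout.

**Definition (random regular graph, a.a.s.).** $\mathcal G_{m,d}$ is the set of $d$-regular graphs on vertex set $[m]$, with the uniform measure, and $\mathcal G_m=\mathcal G_{m,4}$. A property holds asymptotically almost surely (a.a.s.) if its probability tends to $1$ as $m\to\infty$.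

*Example.* $\mathcal G_5=\{K_5\}$. A 4-regular graph on $[6]$ is the complement of a perfect matching, so $\mathcal G_6$ consists of $15$ labelled octahedra. For an a.a.s. statement, we cite:

* **(F2)** (Bollobás 1980; Wormald 1981) The number of triangles in a random graph from $\mathcal G_{m,4}$ converges in distribution to a Poisson variable. In particular it is tight: for every $\delta>0$ there is $L$ with $P(\#\text{triangles}>L)\le\delta$ for all $m$.

It follows that a.a.s. the vertex $m$ lies in no triangle. Indeed, if there are at most $L$ triangles, at most $3L$ vertices lie in triangles, and all vertices play the same role in the uniform measure. So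
$$P(m\text{ lies in a triangle})\le P(\#\text{triangles}>L)+\frac{3L}{m}. \tag{1}$$
Letting first $m\to\infty$ and then $L\to\infty$, the left side tends to $0$.

**Definition (contiguity).** Two sequences of probability measures $P_m,Q_m$ on the same sets are contiguous if for every sequence of events $A_m$ we have $P_m(A_m)\to0$ if and only if $Q_m(A_m)\to0$.

*Example.* On $[N]$ with $N$ even let $P$ be uniform. If $Q$ has density $\frac32$ on even and $\frac12$ on odd numbers with respect to $P$, then $\frac12P(A)\le Q(A)\le\frac32P(A)$, so the two are contiguous. If $Q$ is uniform on the even numbers they are not contiguous: "odd" has $Q$-probability $0$ and $P$-probability $\frac12$.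

**Definition (the model $\mathcal H_m\oplus\mathcal H_m$).** This is the union of two independent uniform Hamilton cycles of $K_m$, conditioned on being edge-disjoint. More generally $\oplus$ denotes the union of independent random graphs conditioned on being edge-disjoint.

*Example.* In $\mathcal H_m\oplus\mathcal H_m$ a 4-regular graph has probability proportional to the number of ordered pairs $(H_1,H_2)$ of edge-disjoint Hamilton cycles whose union it is. For $m=6$ all $15$ graphs of $\mathcal G_6$ are isomorphic, so this number is the same for all of them and the model is uniform on $\mathcal G_6$.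

* **(F1)** (J. H. Kim, N. C. Wormald, *Random matchings which induce Hamilton cycles, and hamiltonian decompositions of random regular graphs*, J. Combin. Theory Ser. B 81 (2001) 20–44; also in Wormald's survey *Models of random regular graphs*, 1999, Sect. 4.) $\mathcal G_{m,4}$ and $\mathcal H_m\oplus\mathcal H_m$ are contiguous as $m\to\infty$. We use this for even $m$ only.

**Definition (Hamiltonian coloring).** Let $m$ be even and $G'\in\mathcal G_m$. A Hamiltonian coloring of $G'$ is a proper edge coloring $c:E(G')\to\{1,2,3,4\}$ with color classes $M_1,\dots,M_4$, which are perfect matchings, such that $M_1\cup M_2$ and $M_3\cup M_4$ are Hamilton cycles. $\mathcal X(G')$ is the set of these colorings and $X=X(G')=|\mathcal X(G')|$.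

*Example.* On $O$ take $M_1=\{12,34,56\}$, $M_2=\{24,35,16\}$, $M_3=\{13,26,45\}$, $M_4=\{23,46,15\}$, the alternate edges of $H_1$ and of $H_2$. In general an even cycle splits into two perfect matchings in exactly one way, so each *ordered* decomposition $(H_1,H_2)$ into Hamilton cycles gives exactly $2\cdot2=4$ Hamiltonian colorings, and each unordered one gives $8$.

**Definition (Hamilton-connected).** A graph is Hamilton-connected if any two distinct vertices are the ends of a Hamilton path.

*Example.* $K_4$ is Hamilton-connected. The 4-cycle $1\,2\,3\,4$ is not: the only paths from $1$ to $3$ are $1\,2\,3$ and $1\,4\,3$.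

* **(F3)** (Ore 1963) A graph on $N\ge3$ vertices with minimum degree at least $(N+1)/2$ is Hamilton-connected.

**Matchings and Stirling.** For even $s$ the number of perfect matchings of an $s$-set is $(s-1)!!=s!/(2^{s/2}(s/2)!)$, with value $1$ for $s=0$. Robbins' form of Stirling's formula says $s!=\sqrt{2\pi s}\,(s/e)^se^{r_s}$ with $\frac1{12s+1}<r_s<\frac1{12s}$. Dividing,
$$(s-1)!!=\sqrt2\,(s/e)^{s/2}e^{r_s-r_{s/2}}\qquad(s\ge2\text{ even}),$$
and $r_s<\frac1{12s}<\frac1{6s+1}<r_{s/2}$. On the other side $r_{s/2}-r_s<\frac1{6s}\le\frac1{12}$ and $\sqrt2\,e^{-1/12}>1$. So for all even $s\ge0$ and all $m\ge1$,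
$$(s/e)^{s/2}\le(s-1)!!\le\sqrt2\,(s/e)^{s/2},\qquad (m/e)^m\le m!\le m^{O(1)}(m/e)^m. \tag{2}$$

**Pairings.** Give each vertex of $[m]$ four points. A perfect matching of the $4m$ points projects to a 4-regular multigraph, and each $G\in\mathcal G_m$ comes from exactly $(4!)^m$ of them, since at each vertex we choose a bijection between its edges and its points. Hence, by (2),
$$|\mathcal G_m|\le\frac{(4m-1)!!}{24^m}\le\sqrt2\,(4m/e)^{2m}\,24^{-m}. \tag{3}$$

## 2. A cycle of length $2n$ and two more even cycles

A random 4-regular graph a.a.s. decomposes into two Hamilton cycles. If the number of vertices is even, this is an even cycle decomposition. On $2n+1$ vertices the Hamilton cycles are odd, although the number of edges, $4n+2$, is even. The following conjecture is taken from "Even cycle decompositions of 4-regular graphs and line graphs" (https://core.ac.uk/download/pdf/82235169.pdf).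

**Conjecture.** A random 4-regular graph on $2n+1$ vertices a.a.s. has a decomposition into $C_{2n}$ and two other even cycles.

The question is whether this is true. It is, and one may even prescribe the vertex missed by $C_{2n}$.

**Theorem 1.** Let $v=2n+1$. For a uniform $G\in\mathcal G_{2n+1}$, a.a.s. $E(G)$ is partitioned into a cycle $C_{2n}$ on $V(G)\setminus\{v\}$ and two even cycles (both through $v$).

Three stronger forms follow in Sections 9–11.

**Theorem 2.** Fix $\varepsilon>0$ and a vertex $v\in[2n+1]$. For a uniform $G\in\mathcal G_{2n+1}$, a.a.s. the following holds: for **every** $\lambda\in[0,1]$, $E(G)$ can be partitioned into a $C_{2n}$ missing exactly $v$ and two even cycles of lengths $\ell$ and $2n+2-\ell$ with $|\ell-2\lambda n|\le\varepsilon n$. Consequently a.a.s. this holds for all but $o(n)$ vertices $v$.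

**Theorem 3.** The number of decompositions of $G\in\mathcal G_{2n+1}$ into a $C_{2n}$ and two other even cycles is a.a.s. $(3/2)^{2n}n^{O(1)}$.

**Theorem 4.** Let $d\ge4$ be even and fixed. If $dm/2$ is odd, no $d$-regular graph on $m$ vertices has an even cycle decomposition. Along $m$ with $dm/2$ even, a random $d$-regular graph a.a.s. has one. For $m=2n+1$ odd and $d=4k$ there is a.a.s. one with $3k$ cycles, $k$ of them of length $2n$.

For $d=4$ and $2n+1$ vertices, three is the minimum number of cycles: an even cycle has at most $2n$ edges, and $4n+2>2\cdot 2n$. In particular $C_{2n}$ is the longest even cycle possible.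

**The shape of such a decomposition.** Let $G\in\mathcal G_{2n+1}$ be decomposed into $C_{2n}$ and two other cycles. The $C_{2n}$ misses exactly one vertex $v$. The four edges at $v$ belong to the other two cycles, so both pass through $v$. Every vertex $u\ne v$ has exactly two edges outside $C_{2n}$, so it lies on exactly one of the two. Thus the two cycles meet only in $v$ and together cover all vertices: a spanning figure eight. We use this in Sections 5 and 10.

## 3. Five and seven vertices

**$n=2$.** The only graph is $K_5$, with $10$ edges. An even cycle in it has length $4$, and $10$ is not a multiple of $4$. So $K_5$ has no even cycle decomposition at all, and the phrase "a.a.s." cannot be dropped.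

**$n=3$.** A 4-regular graph on seven vertices is the complement of a 2-regular graph, which is $C_7$ or $C_3\cup C_4$. We need $C_6$ and two 4-cycles sharing a vertex.

*Complement of $C_3\cup C_4$.* Take the octahedron $O$ with $H_1,H_2$ from Section 1. Remove the edges $e=13$ and $f=46$ of $H_2$ and join a new vertex $7$ to $1,3,4,6$. The rest of $H_2$ consists of the paths $3\,2\,6$ and $4\,5\,1$, and with $7$ they close up to the 4-cycles $7\,3\,2\,6$ and $7\,4\,5\,1$. Together with $H_1$, of length $6$, they partition all $14$ edges. The non-edges of the new graph are $14,46,36,13$ (a 4-cycle) and $25,27,57$ (a triangle), so this is the complement of $C_3\cup C_4$.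

Had we removed $13$ and $26$ instead, the paths would be $3\,2$ and $6\,4\,5\,1$, and we would get cycles of lengths $3$ and $5$. Parity of positions along $H_2$ matters: $13$ and $46$ are its first and fourth edges, $13$ and $26$ its first and third.

*Complement of $C_7$.* On $\mathbb Z_7$ the complement of $C_7$ joins $x,y$ when $x-y\in\{\pm2,\pm3\}$. Multiplying by $3$ turns this into $x-y\in\{\pm1,\pm2\}$. In that graph the 4-cycles $0\,1\,3\,2$ and $0\,5\,4\,6$ use the edges $01,13,23,02,05,45,46,06$. The remaining six edges are $12,24,34,35,56,16$, which form the 6-cycle $1\,2\,4\,3\,5\,6$. So every 4-regular graph on seven vertices has the decomposition.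

## 4. Inserting a vertex into two edges

From now on $m=2n$ is even and large. The octahedron construction works in general, and it turns the random graph on $m+1$ vertices into a random graph on $m$ vertices with two marked random edges.

Let $T$ be the set of triples $(G',e,f)$ with $G'\in\mathcal G_m$ and $(e,f)$ an ordered pair of disjoint edges of $G'$. Let $\tau(G',e,f)\in\mathcal G_{m+1}$ be obtained from $G'$ by deleting $e,f$ and joining the new vertex $v=m+1$ to the four ends of $e$ and $f$. All degrees are again $4$.

Each $G'$ has $2m$ edges. Among its $(2m)^2$ ordered pairs of edges, $2m$ have $e=f$, and $12m$ share exactly one vertex ($\binom42\cdot2=12$ for each vertex). So each $G'$ has exactly $4m^2-14m$ disjoint ordered pairs. As this does not depend on $G'$, a uniform element of $T$ is a uniform $G'$ together with a uniform ordered disjoint pair. We write $P_T$ for probability under the uniform measure on $T$.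

**Lemma 5.** Let $I$ be the event that $N(v)$ is independent in $G\in\mathcal G_{m+1}$. For every $B\subseteq\mathcal G_{m+1}$,
$$P(G\in B)\le P(I^c)+P_T(\tau\in B),\qquad\text{and } P(I^c)\to0. \tag{4}$$

*Proof.* A preimage of $G$ under $\tau$ is found by deleting $v$, pairing the four vertices of $N(v)$ into two pairs (three ways), adding these pairs as edges, and ordering them (two ways). So $G$ has at most $6$ preimages. It has exactly $6$ if no two vertices of $N(v)$ are adjacent, for then all three pairings give simple graphs. Hence $|T|\le6|\mathcal G_{m+1}|$ and $|\tau^{-1}(B)|\ge6|B\cap I|$, so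
$$\frac{|B\cap I|}{|\mathcal G_{m+1}|}\le\frac{|\tau^{-1}(B)|}{6|\mathcal G_{m+1}|}\le\frac{|\tau^{-1}(B)|}{|T|}=P_T(\tau\in B).$$
Adding $P(I^c)$ gives the inequality. $I^c$ is the event that $v$ lies in a triangle, and its probability tends to $0$ by (1), applied with $m+1$ vertices. $\square$

(In the seven-vertex example $N(7)=\{1,3,4,6\}$ contains the edges $16$ and $34$. The pairings $\{13,46\}$ and $\{14,36\}$ are allowed, $\{16,34\}$ is not, so there are $4$ preimages.)

**Lemma 6.** Let $G'\in\mathcal G_m$ decompose into Hamilton cycles $H_1,H_2$. Let $e,f$ be disjoint edges of $H_2$ lying in different ones of the two perfect matchings that make up $H_2$. Then $\tau(G',e,f)$ is partitioned into $H_1\cong C_{2n}$, which avoids $v$, and two even cycles through $v$. If $e,f$ are the $i$-th and $j$-th edges of $H_2$ in some cyclic enumeration, the two even cycles have lengths $|j-i|+1$ and $m-|j-i|+1$.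

*Proof.* Let $H_2=y_1y_2\dots y_m$ with $i$-th edge $y_iy_{i+1}$ (indices mod $m$), and let $i<j$, which is no restriction. Removing the $i$-th and $j$-th edges leaves the path $y_{i+1}\dots y_j$ on $j-i$ vertices and a path on $m-(j-i)$ vertices. Since $e,f$ lie in different matchings, $j-i$ is odd, and so is $m-(j-i)$. As $e,f$ are disjoint, neither path is a single vertex, so each has at least $3$ vertices. The four ends of the two paths are the four ends of $e,f$, and $v$ is joined to them. So each path closes up with $v$ to a cycle with one more vertex, an even number. $\square$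

If $c\in\mathcal X(G')$ has $c(e)=1$ and $c(f)=2$, then Lemma 6 applies with $M_1\cup M_2$ in the role of $H_2$. Taking in (4) for $B$ the set of graphs without the decomposition of Theorem 1, we see that Theorem 1 follows from:

**Proposition 7.** For uniform $(G',e,f)\in T$, a.a.s. some $c\in\mathcal X(G')$ has $c(e)=1$, $c(f)=2$.

## 5. One Hamiltonian decomposition serves only a quarter of the edge pairs

The first thing to try is this: $G'$ a.a.s. has a Hamiltonian decomposition, so fix one and hope that the random pair $(e,f)$ is well placed in it. Let $c$ be a coloring of this decomposition. The pair is good if $(c(e),c(f))$ is one of $(1,2),(2,1),(3,4),(4,3)$. There are $4(m/2)^2=m^2$ such ordered pairs of edges. At each vertex exactly $4$ of them meet, and no two edges meet at two vertices, so $m^2-4m$ of them are disjoint. The probability that $(e,f)$ is good is therefore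
$$\frac{m^2-4m}{4m^2-14m}\to\frac14 .$$
So one decomposition yields the desired structure with probability about $\frac14$, and no choice of the single decomposition made before $(e,f)$ is revealed changes this. We must use many decompositions of the same $G'$, and they must place $e$ and $f$ differently.

The second thing to try is the second moment method on $T$. Let $Y(G',e,f)$ be the number of $c\in\mathcal X(G')$ with $c(e)=1$, $c(f)=2$. To conclude $Y>0$ a.a.s. from Chebyshev's inequality one wants $E[Y^2]=(1+o(1))(E[Y])^2$. But the counts of pairs of colorings we make below carry factors $m^{O(1)}$, and such counts cannot establish that asymptotic equality.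

What gets past this is to divide by $X$. Keep $G'$ fixed, draw $c$ uniformly from $\mathcal X(G')$, and study
$$p(e,f)=P(c(e)=1,\ c(f)=2)$$
as a function of the pair $(e,f)$ alone. Its average over all pairs of edges is exactly $\frac1{16}$. Its variance is governed by the overlaps of two *independent* uniform colorings $c,c'$ of the same graph: if for most pairs $c,c'$ the class $M_i$ of $c$ meets the class $M'_j$ of $c'$ in about a quarter of its edges, then the variance is small and $p(e,f)>0$ for most $(e,f)$. So we only need that pairs with skewed overlaps form a proportion $o(1)$ of $\mathcal X(G')^2$. For this, polynomial losses are harmless: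

* in expectation, skewed pairs are *exponentially* fewer than $(E[X])^2$ (Lemma 12);
* a.a.s. $X\ge E[X]/m$ (Lemma 13), which is where contiguity comes in.

## 6. A permanent bound

This section supplies the inequality that makes skewed overlaps exponentially rare. The permanent of a $4\times4$ matrix $B=(b_{ij})$ is $\operatorname{per}B=\sum_{\sigma\in S_4}\prod_ib_{i\sigma(i)}$. If all $b_{ij}=\frac12$, it equals $24/16=\frac32$; for the identity matrix it equals $1$. Both matrices have rows of Euclidean length $1$.

**Lemma 8.** Let $B=(b_{ij})$ be a nonnegative $4\times4$ matrix with $\sum_jb_{ij}^2=1$ for each $i$. Then $\operatorname{per}B\le\frac32$, with equality only if all $b_{ij}=\frac12$.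

*Proof.* Expand along rows $1,2$ (Laplace): $\operatorname{per}B=\sum_S\alpha_S\beta_{S^c}$, where $S=\{k,l\}$ runs over the six 2-subsets of the columns, $\alpha_S=b_{1k}b_{2l}+b_{1l}b_{2k}$, and $\beta_S$ is the same expression for rows $3,4$. By Cauchy–Schwarz,
$$\operatorname{per}B\le\Bigl(\sum_S\alpha_S^2\Bigr)^{1/2}\Bigl(\sum_S\beta_S^2\Bigr)^{1/2}.$$
Put $t_k=b_{1k}b_{2k}$ and $s=\sum_kt_k$. Cauchy–Schwarz gives $s\le1$. Squaring out,
$$\sum_S\alpha_S^2=\sum_{k\ne l}b_{1k}^2b_{2l}^2+2\sum_{k<l}t_kt_l .$$
The first sum is $\bigl(\sum_kb_{1k}^2\bigr)\bigl(\sum_lb_{2l}^2\bigr)-\sum_kt_k^2=1-\sum_kt_k^2$, and the second term is $s^2-\sum_kt_k^2$. Since $\sum_kt_k^2\ge s^2/4$,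
$$\sum_S\alpha_S^2=1+s^2-2\sum_kt_k^2\le1+s^2-\tfrac{s^2}2=1+\tfrac{s^2}2\le\tfrac32 .$$
The same bound holds for $\beta$, so $\operatorname{per}B\le\frac32$. If equality holds, both sums of squares equal $\frac32$. Then $s=1$, so $\sum_k(b_{1k}-b_{2k})^2=2-2s=0$ and rows $1,2$ coincide; and all $t_k$ equal $\frac14$, so $b_{1k}^2=\frac14$. Rows $1,2$ are constant $\frac12$, and likewise rows $3,4$. $\square$

**Corollary 9.** For every $\varepsilon>0$ there is $\kappa=\kappa(\varepsilon)>0$ such that every row-stochastic $4\times 4$ matrix $A=(a_{ij})$ with $\max|a_{ij}-\frac14|\ge\varepsilon$ satisfies $\operatorname{per}(\sqrt{a_{ij}})\le\frac32-\kappa$.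

*Proof.* The matrix $(\sqrt{a_{ij}})$ satisfies the hypothesis of Lemma 8, so its permanent is below $\frac32$ for each $A$ in question. These $A$ form a compact set on which $\operatorname{per}(\sqrt{a_{ij}})$ is continuous, so the maximum (if the set is nonempty) is attained and is below $\frac32$. $\square$

## 7. Skewed overlaps are exponentially rare

**Definition (overlap matrix, bad pair).** For $c,c'\in\mathcal X(G')$ with classes $M_i$ and $M'_j$ put $a_{ij}=|M_i\cap M'_j|/(m/2)$. As $|M_i|=|M'_j|=m/2$, this matrix is doubly stochastic. The pair $(c,c')$ is $\varepsilon$-bad if $\max|a_{ij}-\frac14|>\varepsilon$. Let $A_\varepsilon(G')$ be the number of $\varepsilon$-bad pairs in $\mathcal X(G')^2$.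

*Example.* If $c'=c$, the overlap matrix is the identity. If $c'$ arises from $c$ by exchanging the colors $1$ and $2$, it is the permutation matrix of a transposition. Such pairs are $\varepsilon$-bad for every $\varepsilon<\frac34$.

**Lemma 10.** The number of triples $(G',c,c')$ with $G'\in\mathcal G_m$ and $(c,c')$ an $\varepsilon$-bad pair in $\mathcal X(G')^2$ is at most $2^8(m+1)^{16}(m/e)^{2m}\bigl(\frac32-\kappa(\varepsilon)\bigr)^m$.

*Proof.* **Step 1: encode a triple by local data and matchings.** For each vertex $x$ let $\sigma_x\in S_4$ be the permutation for which the edge at $x$ of $c$-color $i$ has $c'$-color $\sigma_x(i)$. (If $c'=c$, all $\sigma_x$ are the identity.) The edges with $(c,c')=(i,j)$ form a perfect matching of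
$$V_{ij}=\{x:\sigma_x(i)=j\},\qquad |V_{ij}|=2|M_i\cap M'_j|=a_{ij}m .$$
The maps $x\mapsto\sigma_x$ and these $16$ matchings determine all edges and both colorings, hence the triple.

**Step 2: count the maps for a given matrix $(a_{ij})$.** Expand $(\operatorname{per}(y_{ij}))^m=\bigl(\sum_\sigma\prod_iy_{i\sigma(i)}\bigr)^m$, choosing one $\sigma_x$ for each of the $m$ factors. The number of maps with $|V_{ij}|=a_{ij}m$ for all $i,j$ is the coefficient of $\prod y_{ij}^{a_{ij}m}$. All coefficients are nonnegative, so for every $y\ge0$ this coefficient times $\prod y_{ij}^{a_{ij}m}$ is at most $(\operatorname{per}y)^m$. With $y_{ij}=\sqrt{a_{ij}}$ (entries with $a_{ij}=0$ contribute the factor $0^0=1$) we find that the number of maps is at most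
$$\operatorname{per}(\sqrt{a_{ij}})^m\prod a_{ij}^{-a_{ij}m/2}.$$

**Step 3: count the matchings.** By (2) and $\sum_{ij}a_{ij}=4$, the number of choices is at most
$$\prod_{ij}\sqrt2\,(a_{ij}m/e)^{a_{ij}m/2}=2^8(m/e)^{2m}\prod a_{ij}^{a_{ij}m/2}.$$

**Step 4: multiply.** The products over $a_{ij}$ cancel, which is the reason for the choice $y_{ij}=\sqrt{a_{ij}}$. For each $\varepsilon$-bad matrix we get at most $2^8(m/e)^{2m}\operatorname{per}(\sqrt{a_{ij}})^m$ triples, and Corollary 9 bounds the permanent. Each $a_{ij}m$ is an integer in $\{0,\dots,m\}$, so there are at most $(m+1)^{16}$ matrices. $\square$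

**Lemma 11.** For $m$ even and at least $8$, $|\mathcal G_m|\,E[X]\ge\frac16(m-1)!\,(m-3)!\ge(m!)^2/(6m^4)$.

*Proof.* $|\mathcal G_m|E[X]$ counts pairs $(G',c)$, so it is $4$ times the number of ordered pairs $(H_1,H_2)$ of edge-disjoint Hamilton cycles of $K_m$. There are $(m-1)!/2$ choices for $H_1$. Fix $H_1$ and let $\Gamma=K_m-E(H_1)$, in which each vertex has exactly two non-neighbors besides itself. We bound the number of Hamilton cycles of $\Gamma$ from below.

**Step 1: grow a path greedily.** Start at $x_1=1$. For $i=1,\dots,m-6$ choose $x_{i+1}$ among the unused $\Gamma$-neighbors of $x_i$. There are $m-i$ unused vertices and at most two of them are non-neighbors of $x_i$, so there are at least $m-i-2$ options. The path $x_1,\dots,x_{m-5}$ leaves $5$ vertices unused.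

**Step 2: close up the path.** Greedy choice would eventually get stuck, so we finish with (F3). Let $W$ consist of the $5$ unused vertices and $x_1,x_{m-5}$. Then $\Gamma[W]$ has $7$ vertices and minimum degree at least $6-2=4=(7+1)/2$. By (F3) it has a Hamilton path from $x_{m-5}$ to $x_1$, which completes a Hamilton cycle of $\Gamma$.

**Step 3: count.** A Hamilton cycle arises from at most two sequences $(x_1,\dots,x_{m-5})$, one for each direction from $x_1=1$. So $\Gamma$ has at least
$$\tfrac12\prod_{i=1}^{m-6}(m-i-2)=\tfrac12(m-3)(m-4)\cdots4=\frac{(m-3)!}{12}$$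
Hamilton cycles, and $|\mathcal G_m|E[X]\ge4\cdot\frac{(m-1)!}2\cdot\frac{(m-3)!}{12}=\frac16(m-1)!(m-3)!$. Finally $(m-1)!=m!/m$ and $(m-3)!\ge m!/m^3$. $\square$

Lemma 11, (3) and (2) give, for later use,
$$E[X]\ge\frac{(m!)^2}{6m^4}\cdot\frac{24^m}{\sqrt2(4m/e)^{2m}}\ge m^{-O(1)}\bigl(\tfrac{24}{16}\bigr)^m=m^{-O(1)}\bigl(\tfrac32\bigr)^m. \tag{5}$$

**Lemma 12.** For fixed $\varepsilon>0$ and $m$ even, $E[A_\varepsilon]/(E[X])^2\le m^{O(1)}(1-\frac23\kappa)^m$, with $\kappa=\kappa(\varepsilon)$.

*Proof.* We have $E[A_\varepsilon]=\#\{\text{bad triples}\}/|\mathcal G_m|$. By Lemma 10, (3), Lemma 11 and $m!\ge(m/e)^m$,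
$$\frac{E[A_\varepsilon]}{(E[X])^2}=\frac{|\mathcal G_m|\cdot\#\{\text{bad triples}\}}{(|\mathcal G_m|E[X])^2}\le m^{O(1)}\frac{(4m/e)^{2m}\,24^{-m}\,(m/e)^{2m}(\frac32-\kappa)^m}{(m/e)^{4m}}=m^{O(1)}\Bigl(\tfrac{16}{24}\bigl(\tfrac32-\kappa\bigr)\Bigr)^m .$$
And $\frac23(\frac32-\kappa)=1-\frac23\kappa$. $\square$

The constant $\frac32$ has to be exact here: it is the reciprocal of $\frac{16}{24}$, so the maximum of the permanent just balances $(E[X])^2$, and any strict loss gives exponential decay.

**Lemma 13.** For $m$ even, a.a.s. $X\ge E[X]/m$. In particular a.a.s. $X>0$.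

*Proof.* In $\mathcal H_m\oplus\mathcal H_m$ a graph has probability proportional to its number $X/4$ of ordered Hamiltonian decompositions. So this model has density $X/E[X]$ with respect to $\mathcal G_{m,4}$. The event $\{X<E[X]/m\}$ has there probability
$$E\Bigl[\frac X{E[X]}\mathbf 1_{\{X<E[X]/m\}}\Bigr]\le\frac1m\to0 .$$
By (F1) its probability in $\mathcal G_{m,4}$ also tends to $0$. $\square$

**Conclusion on overlaps.** Fix $\varepsilon,\eta>0$. If $X\ge E[X]/m$ and $A_\varepsilon>\eta X^2$, then $A_\varepsilon>\eta(E[X])^2/m^2$. So Markov's inequality and Lemmas 12 and 13 give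
$$P(A_\varepsilon>\eta X^2)\le P(X<E[X]/m)+\frac{m^2E[A_\varepsilon]}{\eta(E[X])^2}\to0 . \tag{6}$$

## 8. Averaging over pairs of edges: proof of Theorem 1

**Step 1: mean and variance of $p$ on a good graph.** Let $G'$ satisfy $X>0$ and $A_\varepsilon\le\eta X^2$. Let $c,c'$ be independent uniform elements of $\mathcal X(G')$, and $p(e,f)=P(c(e)=1,c(f)=2)$ for $e,f\in E=E(G')$, $|E|=2m$. Averages are over all $(e,f)\in E^2$. For every $c$ exactly $(m/2)^2$ pairs have $c(e)=1$, $c(f)=2$, so
$$\operatorname{avg}p=\frac{(m/2)^2}{(2m)^2}=\frac1{16}.$$
Since $c,c'$ are independent, $p(e,f)^2=P(c(e)=c'(e)=1,\ c(f)=c'(f)=2)$, and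
$$\operatorname{avg}p^2=E_{c,c'}\frac{|M_1\cap M'_1|\,|M_2\cap M'_2|}{(2m)^2}=\frac{E_{c,c'}[a_{11}a_{22}]}{16}\le\frac{(\frac14+\varepsilon)^2+\eta}{16}.$$
The last step uses $a_{11},a_{22}\le\frac14+\varepsilon$ if $(c,c')$ is not $\varepsilon$-bad, and $a_{11}a_{22}\le1$ in the remaining case, which has probability at most $\eta$. Hence
$$\operatorname{avg}\bigl(p-\tfrac1{16}\bigr)^2=\operatorname{avg}p^2-\tfrac1{256}\le\tfrac1{16}\bigl(\tfrac\varepsilon2+\varepsilon^2+\eta\bigr).$$

**Step 2: most pairs have $p\ge\frac1{32}$.** If $p(e,f)<\frac1{32}$ then $|p(e,f)-\frac1{16}|>\frac1{32}$. By Chebyshev, the fraction of such pairs in $E^2$ is at most $32^2\cdot\frac1{16}(\frac\varepsilon2+\varepsilon^2+\eta)=64(\frac\varepsilon2+\varepsilon^2+\eta)$. Among the $4m^2-14m$ disjoint ordered pairs it is at most $\frac{4m^2}{4m^2-14m}=1+o(1)$ times this.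

**Step 3: let $\varepsilon,\eta\to0$.** By (6) and Lemma 13, the hypothesis of Step 1 holds a.a.s. for each fixed $\varepsilon,\eta$. So for uniform $(G',e,f)\in T$ the probability that $X=0$ or $p(e,f)<\frac1{32}$ has limsup at most $64(\frac\varepsilon2+\varepsilon^2+\eta)$. As $\varepsilon,\eta$ are arbitrary,
$$\text{a.a.s. } X>0\ \text{ and }\ p(e,f)\ge\tfrac1{32}. \tag{7}$$
If $p(e,f)>0$, some $c\in\mathcal X(G')$ has $c(e)=1$ and $c(f)=2$. This proves Proposition 7, hence Theorem 1, and the conjecture is true. $\blacksquare$

## 9. Prescribed lengths: proof of Theorem 2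

By Lemma 6 the lengths of the two cycles through $v$ are decided by the positions of $e$ and $f$ along their Hamilton cycle. So we repeat Sections 6–8 with colorings that also record a coarse position. The permanent bound is then replaced by an entropy inequality. By symmetry we may take $v=2n+1$. Put $m=2n$ and fix an integer $K\ge1$; constants in $O(\cdot)$ may depend on $K$.

### 9.1 Labels, types, and typical values

**Definition (labels and types).** $\Theta(G')$ is the set of pairs $\theta$ consisting of some $c\in\mathcal X(G')$ and an enumeration $e_1,\dots,e_m$ of $M_3\cup M_4$ along the Hamilton cycle with $e_1\in M_3$. Edges of color $1,2$ get the labels $1,2$. The edge $e_i$ gets the label $(c(e_i),k)$ with segment $k=\lceil iK/m\rceil\in[K]$. For $\theta,\theta'\in\Theta(G')$ the type of an edge is $t=(\text{label under }\theta,\ \text{label under }\theta')$, and $b_t=\frac2m\#\{\text{edges of type }t\}$.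

In such an enumeration the odd-indexed edges are in $M_3$ and the even-indexed ones in $M_4$. There are $m/2$ choices of $e_1$ and two directions, so $|\Theta(G')|=mX$.

*Example.* In the octahedron let $e_1,\dots,e_6$ be $13,23,26,46,45,15$, and $K=2$. The first three edges have segment $1$, the last three segment $2$. The labels in order are $(3,1),(4,1),(3,1),(4,2),(3,2),(4,2)$. Only the vertices $6$ and $1$, where the segment changes, see two different segments.

The value we expect for $b_t$ is $b_t^*=\frac14K^{-\beta(t)}$, where $\beta(t)\in\{0,1,2\}$ is the number of coordinates of $t$ with color in $\{3,4\}$. As a check, the $4$ types with $\beta=0$, the $8K$ with $\beta=1$ and the $4K^2$ with $\beta=2$ sum to $1+2+1=4$, as do the $b_t$, since there are $2m$ edges.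

### 9.2 The entropy inequality

We write $H$ for Shannon entropy. We recall Gibbs' inequality: for a probability vector $p$ and nonnegative weights $w$ with $w_\sigma>0$ whenever $p_\sigma>0$, $H(p)+\sum p_\sigma\log w_\sigma\le\log\sum w_\sigma$, with equality only if $p$ is proportional to $w$. We also use the chain rule, strict concavity of entropy, and $H(k,k')\le H(k)+H(k')$ with equality only under independence.

**Lemma 14.** Let $q$ be a probability distribution of $(\sigma,k,k')$ on $\Omega=S_4\times[K]^2$. For a type $t$ with colors $(i,j)$ let $b_t(q)$ be the probability that $\sigma(i)=j$, that $k$ is the first segment of $t$ (if $i\in\{3,4\}$), and that $k'$ is the second segment of $t$ (if $j\in\{3,4\}$). Put $\Psi(q)=H(q)+\frac12\sum_tb_t(q)\log b_t(q)$. Then $\Psi(q)\le\log\frac32$. If equality holds and $k,k'$ both have uniform marginals, then $b_t(q)=b_t^*$ for all $t$.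

*Proof.* Let $p$ be the law of $\sigma$ and $a_{ij}=P(\sigma(i)=j)$. Let $R_{ij}$ be the subtuple of $(k,k')$ that contains $k$ iff $i\in\{3,4\}$ and $k'$ iff $j\in\{3,4\}$. Let $H_\sigma$ denote entropy conditional on the value $\sigma$.

**Step 1: separate the permutation from the segments.** By the chain rule $H(q)=H(p)+\sum_\sigma p_\sigma H_\sigma(k,k')$. For types with colors $(i,j)$, $b_t(q)$ is $a_{ij}$ times the conditional probability of a value of $R_{ij}$. Summing over these types, $\sum b_t\log b_t=a_{ij}\log a_{ij}-a_{ij}H(R_{ij}\mid\text{event }\sigma(i)=j)$. So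
$$\Psi(q)=\Bigl[H(p)+\tfrac12\sum_{ij}a_{ij}\log a_{ij}\Bigr]+\Bigl[\sum_\sigma p_\sigma H_\sigma(k,k')-\tfrac12\sum_{ij}a_{ij}H(R_{ij}\mid\text{event }\sigma(i)=j)\Bigr].$$

**Step 2: the first bracket.** Since $a_{ij}=\sum_{\sigma:\sigma(i)=j}p_\sigma$, we have $\frac12\sum_{ij}a_{ij}\log a_{ij}=\sum_\sigma p_\sigma\log\prod_i\sqrt{a_{i\sigma(i)}}$. If $p_\sigma>0$ then $a_{i\sigma(i)}\geq p_\sigma>0$. By Gibbs' inequality with $w_\sigma=\prod_i\sqrt{a_{i\sigma(i)}}$, and Lemma 8,
$$H(p)+\sum_\sigma p_\sigma\log\prod_i\sqrt{a_{i\sigma(i)}}\le\log\operatorname{per}(\sqrt{a_{ij}})\le\log\tfrac32 .$$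

**Step 3: the second bracket.** Given the event $\sigma(i)=j$, the law of $R_{ij}$ is the mixture, with weights $p_\sigma/a_{ij}$, of its laws given the individual $\sigma$. By concavity of entropy $a_{ij}H(R_{ij}\mid\text{event }\sigma(i)=j)\ge\sum_{\sigma:\sigma(i)=j}p_\sigma H_\sigma(R_{ij})$. So the bracket is at most
$$\sum_\sigma p_\sigma\Bigl[H_\sigma(k,k')-\tfrac12\sum_iH_\sigma(R_{i\sigma(i)})\Bigr].$$
Let $r=\#\{i\in\{1,2\}:\sigma(i)\in\{1,2\}\}$. We look at the four slots $R_{i\sigma(i)}$.

* $r=2$: slots $1,2$ are trivial, slots $3,4$ carry $(k,k')$. The inner bracket is $0$.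
* $r=0$: slots $1,2$ carry $k'$, slots $3,4$ carry $k$. The inner bracket is $H_\sigma(k,k')-H_\sigma(k)-H_\sigma(k')\le0$.
* $r=1$: one slot is trivial, one carries $k'$, one carries $k$, one carries $(k,k')$. The inner bracket is $\frac12\bigl(H_\sigma(k,k')-H_\sigma(k)-H_\sigma(k')\bigr)\le0$.

This proves $\Psi(q)\le\log\frac32$.

**Step 4: equality.** Let equality hold and let $k,k'$ have uniform marginals. Equality in Lemma 8 gives $a_{ij}=\frac14$ for all $i,j$. Then all weights $w_\sigma$ are equal, and equality in Gibbs' inequality makes $p$ uniform, so every $p_\sigma>0$. Equality in Step 3 gives two things. By strict concavity, the law of $R_{ij}$ given $\sigma$ is the same for all $\sigma$ with $\sigma(i)=j$. And $k,k'$ are independent given $\sigma$ whenever $r\in\{0,1\}$.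

*The law of $k$.* Both $R_{3j}$ and $R_{4j}$ contain $k$. So the law of $k$ given $\sigma$ depends only on $\sigma(3)$, say as $\varphi(\sigma(3))$, and also only on $\sigma(4)$, say as $\psi(\sigma(4))$. Hence $\varphi(j)=\psi(l)$ for all $j\ne l$. Given $j,j'$, choose $l$ different from both: $\varphi(j)=\psi(l)=\varphi(j')$. So the law of $k$ given $\sigma$ does not depend on $\sigma$, and as the marginal of $k$ is uniform, it is uniform.

*The law of $k'$.* $R_{i3}$ and $R_{i4}$ contain $k'$, so the law of $k'$ given $\sigma$ depends only on $\sigma^{-1}(3)$ and only on $\sigma^{-1}(4)$. The same argument shows that it is uniform.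

*The joint law.* Let $i,j\in\{3,4\}$. The law of $(k,k')=R_{ij}$ is the same for all $\sigma$ with $\sigma(i)=j$. Some such $\sigma$ maps the other element of $\{3,4\}$ into $\{1,2\}$. For it, exactly one element of $\{3,4\}$ goes to $\{1,2\}$, so exactly one of $1,2$ goes to $\{1,2\}$, that is, $r=1$. There $k,k'$ are independent and uniform, so the common law is uniform on $[K]^2$.

In all cases $R_{ij}$ is uniform given $\sigma(i)=j$, so $b_t(q)=\frac14K^{-\beta(t)}=b_t^*$. $\square$

### 9.3 Counting pairs with atypical types

**Lemma 15.** For fixed $K$ and $\varepsilon_0>0$ there is $\kappa'>0$ such that the number of triples $(G',\theta,\theta')$ with $G'\in\mathcal G_m$, $\theta,\theta'\in\Theta(G')$ and $\max_t|b_t-b_t^*|>\varepsilon_0$ is at most $m^{O(1)}(m/e)^{2m}(\frac32)^me^{-\kappa'm}$.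

*Proof.* **Step 1: regular vertices.** Call a vertex regular if its two $\theta$-edges of colors $3,4$ have equal segments, and likewise for $\theta'$. Along $e_1,\dots,e_m$ the segments increase weakly from at least $1$ to $K$. So, cyclically, the segment changes at most $K$ times, and all but $h\le2K$ vertices are regular.

**Step 2: encoding.** At a vertex $x$ let $\sigma_x$ be as in Lemma 10. A regular vertex has a state $(\sigma,k,k')\in\Omega$, where $k,k'$ are its common segments under $\theta,\theta'$. An irregular vertex has one of at most $24K^4$ states: $\sigma_x$, two segments for $\theta$ and two for $\theta'$. The state tells the type of each of the four edges at $x$. Distinct edges at $x$ have distinct types, as their colors differ. So the edges of type $t$ form a perfect matching on the $s_t=b_tm$ vertices that are incident with one. The states and these matchings determine $G'$ and both colorings, and then each enumeration admits at most $m$ choices. So the triple is determined up to at most $m^2$ choices.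

**Step 3: counting for a given empirical law.** Let $m'=m-h$, let $q$ be the empirical law of the states of the regular vertices, and $s'_t=m'b_t(q)$, the number of regular vertices incident with an edge of type $t$. Then $s'_t\le s_t\le s'_t+2K$ and $\sum_ts'_t=4m'$. There are $m^{O(1)}$ choices for the irregular vertices, their states, and $q$, since $h$ and $|\Omega|$ are bounded. For given $q$ there are at most $e^{m'H(q)}$ assignments of states to the regular vertices, by the standard bound on multinomial coefficients.

By (2) the number of matchings is at most $\prod_t\sqrt2\,(s_t/e)^{s_t/2}$. The function $\frac s2\log\frac se$ has derivative $\frac12\log s\le\frac12\log m$ on $(0,m]$. So replacing $s_t$ by $s'_t$ costs at most a factor $m^{K}$ for each of the boundedly many types: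
$$\prod_t(s_t-1)!!\le m^{O(1)}\prod_t(s'_t/e)^{s'_t/2}=m^{O(1)}(m'/e)^{2m'}e^{\frac{m'}2\sum_tb_t(q)\log b_t(q)} ,$$
where $\sum_tb_t(q)=4$ was used. As $2x\log(x/e)$ is nondecreasing for $x\ge1$, $(m'/e)^{2m'}\le(m/e)^{2m}$. Altogether the number of triples is at most
$$m^{O(1)}(m/e)^{2m}\max_qe^{m'\Psi(q)},$$
the maximum being over the $q$ that occur.

**Step 4: the laws $q$ that occur stay away from the maximum of $\Psi$.** We have $b_t=s_t/m$ and $b_t(q)=s'_t/m'$, which differ by $O(1/m)$. So $\max_t|b_t(q)-b_t^*|\ge\varepsilon_0/2$ for large $m$. The label $(3,k)$ is used on the edges $e_i$ with $i$ odd and $(k-1)m/K<i\le km/K$, which are $\frac m{2K}+O(1)$ edges covering $\frac mK+O(1)$ vertices. All but at most $2K$ of these are regular, with segment $k$. So the $k$-marginal of $q$ is uniform up to $O(1/m)$, and likewise the $k'$-marginal.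

For $\delta\ge0$ let $S_\delta$ be the set of $q$ with both marginals within $\delta$ of uniform in every entry and $\max_t|b_t(q)-b_t^*|\ge\varepsilon_0/2$. The $S_\delta$ are compact, decrease as $\delta\downarrow0$, and have intersection $S_0$. By Lemma 14 the continuous function $\Psi$ is below $\log\frac32$ on all of $S_0$. By compactness there are $\delta>0$ and $\kappa'>0$ with $\Psi\le\log\frac32-2\kappa'$ on $S_\delta$. (Otherwise there would be $q_r\in S_{1/r}$ with $\Psi(q_r)\ge\log\frac32-\frac1r$, and a limit point in $S_0$ would have $\Psi\ge\log\frac32$.) For large $m$ all $q$ that occur lie in $S_\delta$, and as $m-2K\le m'\le m$,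
$$e^{m'\Psi(q)}\le\bigl(\tfrac32\bigr)^me^{-2\kappa'(m-2K)}\le m^{O(1)}\bigl(\tfrac32\bigr)^me^{-\kappa'm}.\qquad\square$$

### 9.4 Conclusion of the proof of Theorem 2

**Step 1: most pairs are typical.** Let $D(G')$ be the number of pairs in $\Theta(G')^2$ with $\max_t|b_t-b_t^*|>\varepsilon_0$. As in the proof of Lemma 12, with Lemma 15 in place of Lemma 10,
$$\frac{E[D]}{(E[X])^2}\le m^{O(1)}\,\frac{(4m/e)^{2m}24^{-m}(m/e)^{2m}(\frac32)^me^{-\kappa'm}}{(m/e)^{4m}}=m^{O(1)}e^{-\kappa'm}.$$
By Lemma 13 a.a.s. $|\Theta|=mX\ge E[X]$. So for each $\eta>0$,
$$P(D>\eta|\Theta|^2)\le P(X<E[X]/m)+\frac{E[D]}{\eta(E[X])^2}\to0 .$$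

**Step 2: mean and variance.** Let $G'$ satisfy $X>0$ and $D\le\eta|\Theta|^2$. For uniform $\theta\in\Theta(G')$ and $k,l\in[K]$ put
$$p_{kl}(e,f)=P_\theta(e\text{ has label }(3,k),\ f\text{ has label }(4,l)).$$
Each of these labels is used on $\frac m{2K}+O(1)$ edges. So over $(e,f)\in E^2$
$$\mu=\operatorname{avg}p_{kl}=\frac{(\frac m{2K}+O(1))^2}{(2m)^2}=\frac1{16K^2}+O\bigl(\tfrac1m\bigr).$$
With $\theta,\theta'$ independent,
$$\operatorname{avg}p_{kl}^2=\tfrac1{16}E_{\theta,\theta'}\bigl[b_{((3,k),(3,k))}\,b_{((4,l),(4,l))}\bigr]\le\tfrac1{16}\Bigl(\bigl(\tfrac1{4K^2}+\varepsilon_0\bigr)^2+\eta\Bigr),$$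
since both types have $\beta=2$ and $b_t\le1$ for every type. So $\operatorname{avg}(p_{kl}-\mu)^2\le\frac1{16}\bigl(\frac{\varepsilon_0}{2K^2}+\varepsilon_0^2+\eta\bigr)+O(\frac1m)$. By Chebyshev the fraction of pairs in $E^2$ with $p_{kl}(e,f)=0$ is at most this divided by $\mu^2$, that is, at most $16K^4\bigl(\frac{\varepsilon_0}{2K^2}+\varepsilon_0^2+\eta\bigr)+o(1)$. Passing to disjoint pairs changes this by a factor $1+o(1)$. Letting $\varepsilon_0,\eta\to0$ with $K$ fixed, and taking the union over the $K^2$ choices of $k,l$: for uniform $(G',e,f)\in T$, a.a.s. $p_{kl}(e,f)>0$ for all $k,l$.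

**Step 3: read off the lengths.** Use $k=1$ and any $l\in[K]$. If $p_{1l}(e,f)>0$, there is $\theta\in\Theta(G')$ with $e=e_i$, $i$ odd, $0<i\le m/K$, and $f=e_j$, $j$ even, $(l-1)m/K<j\le lm/K$. The numbers $j-(l-1)m/K$ and $i$ both lie in $(0,m/K]$, so
$$\bigl|(j-i)-(l-1)m/K\bigr|<m/K .$$
As $e,f$ are disjoint and lie in the different matchings $M_3,M_4$, Lemma 6 decomposes $\tau(G',e,f)$ into a $C_{2n}$ avoiding $v$ and even cycles of lengths $\ell=|j-i|+1$ and $m-|j-i|+1=2n+2-\ell$. Since $(l-1)m/K\ge0$, also $\bigl||j-i|-(l-1)m/K\bigr|<m/K$.

Given $\lambda\in[0,1]$, choose $l=\min(\lfloor\lambda K\rfloor+1,K)$, so that $|(l-1)/K-\lambda|\le1/K$. Then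
$$|\ell-\lambda m|\le\frac{2m}K+1=\frac{4n}K+1\le\varepsilon n\qquad\text{if }K\ge8/\varepsilon\text{ and }n\ge2/\varepsilon .$$
We fix such a $K$. The statement of Theorem 2 then holds a.a.s. for $\tau(G',e,f)$, for all $\lambda$ at once, and (4) transfers it to a uniform $G\in\mathcal G_{2n+1}$.

**Step 4: almost all vertices.** Let $\delta_n$ be the probability that the statement fails for $v=2n+1$; we have shown $\delta_n\to0$. By symmetry it is the same for each vertex, so the expected number of failing vertices is $(2n+1)\delta_n=o(n)$. By Markov's inequality, there are more than $(2n+1)\sqrt{\delta_n}$ of them with probability at most $\sqrt{\delta_n}$. $\blacksquare$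

## 10. The growth rate of the number of decompositions: proof of Theorem 3

The statement means that for some constant $C$ the number of decompositions a.a.s. lies between $n^{-C}(3/2)^{2n}$ and $n^{C}(3/2)^{2n}$.

**Lower bound.** By (7) and Lemma 13, for uniform $(G',e,f)\in T$ a.a.s. at least $X/32\ge E[X]/(32m)$ colorings $c\in\mathcal X(G')$ have $c(e)=1$, $c(f)=2$. Each unordered decomposition $\{H_1,H_2\}$ of $G'$ yields $8$ colorings. So there are at least $E[X]/(256m)$ unordered decompositions of $G'$ in which $e,f$ lie in the same cycle and in different matchings of it. By Lemma 6 each gives a decomposition of $\tau(G',e,f)$ of the desired form. Distinct ones give distinct decompositions: in $\tau(G',e,f)$ the cycle avoiding $v$ is the Hamilton cycle of $G'$ that does not contain $e,f$, and the other Hamilton cycle consists of the remaining edges of $G'$. By (5), $E[X]/(256m)\ge m^{-O(1)}(\frac32)^m$. We apply (4) to the set $B$ of graphs with fewer than $E[X]/(256m)$ decompositions.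

**Upper bound.** Let $M=2n+1$. By Section 2, a decomposition consists of a $C_{2n}$ missing one vertex $v$ and two cycles that meet only in $v$ and cover all vertices. There are $M$ choices for $v$ and at most $(2n)!$ for the $2n$-cycle. The two cycles through $v$ are given by an ordering of the other $2n$ vertices and a place where to split it, so there are at most $(2n)!\,2n$ choices. So there are at most $M\,(2n)!\,(2n)!\,2n$ pairs ($G$, decomposition). By Bender–Canfield (1978), $|\mathcal G_M|\sim e^{-15/4}(4M-1)!!/24^M$. With (2), the expected number of decompositions is at most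
$$n^{O(1)}\frac{(M/e)^{2M}\,24^M}{(4M/e)^{2M}}=n^{O(1)}\bigl(\tfrac{24}{16}\bigr)^M=n^{O(1)}\bigl(\tfrac32\bigr)^{2n}.$$
By Markov's inequality the number exceeds $n$ times this bound with probability at most $1/n$. $\blacksquare$

## 11. All even degrees: proof of Theorem 4

**Step 1: parity and even $m$.** If $dm/2=|E|$ is odd, no partition into even cycles exists. If $m$ is even, a random $d$-regular graph a.a.s. decomposes into $d/2$ Hamilton cycles (Kim–Wormald), and all of them are even.

**Step 2: odd $m$ reduces to edge-disjointness.** Let $m=2n+1$ be odd and $dm/2$ even. Then $d/2$ is even, so $d=4k$. The case $k=1$ is Theorem 1. Let $k\ge2$. We cite that $\mathcal G_{m,4k}$ is contiguous to $\mathcal G_{m,4}\oplus\dots\oplus\mathcal G_{m,4}$ ($k$ independent summands conditioned on being edge-disjoint). This is a case of the general contiguity theorem completed in Kim–Wormald and stated in Wormald's survey, Sect. 4. For independent uniform $G_1,\dots,G_k\in\mathcal G_{m,4}$, a.a.s. every $G_i$ decomposes as in Theorem 1. If the probability that $G_1,\dots,G_k$ are edge-disjoint is bounded below by a positive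 constant, this remains true a.a.s. after conditioning on edge-disjointness. Then the union decomposes into $3k$ even cycles, $k$ of them of length $2n$, and contiguity transfers this to $\mathcal G_{m,4k}$. It remains to bound the probability of edge-disjointness.

**Lemma 16.** Let $r$ be fixed, $\Gamma$ an $r$-regular and $G$ a 4-regular graph on $[m]$, and $\pi$ a uniform permutation of $[m]$. Let $Z$ be the number of common edges of $\Gamma$ and $\pi(G)$. Then $P(Z=0)\to e^{-2r}$ as $m\to\infty$, uniformly in $\Gamma$ and $G$.

*Proof.* We show that each factorial moment of $Z$ converges to that of a Poisson variable with mean $2r$. The $s$-th factorial moment is the sum, over ordered $s$-tuples of distinct edges of $\Gamma$, of the probability that all of them lie in $\pi(G)$.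

*Tuples in general.* Consider tuples spanning $J$ vertices in $c$ components. As degrees are bounded and $s$ is fixed, there are $O(m^c)$ of them. Such a tuple lies in $\pi(G)$ iff $\pi^{-1}$ maps its edges to edges of $G$. The restriction of $\pi^{-1}$ to the $J$ vertices is a uniform injection into $[m]$, and only $O(m^c)$ injections map all edges to edges of $G$: choose the image of one vertex in each component, after which there are boundedly many continuations. So the probability is $O(m^{c-J})$, and these tuples contribute $O(m^{2c-J})$. Each component has at least two vertices, so $J\ge2c$, with equality only if every component is a single edge, that is, for matchings. All other tuples contribute $O(1/m)$.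

*Matchings.* There are $(1+O(\frac1m))(rm/2)^s$ ordered $s$-tuples of disjoint edges in $\Gamma$. The favorable injections correspond to ordered $s$-tuples of disjoint edges of $G$ with orientations, of which there are $(1+O(\frac1m))(2m)^s2^s$, out of $(1+O(\frac1m))m^{2s}$ injections. So matchings contribute
$$\bigl(1+O(\tfrac1m)\bigr)\frac{(rm/2)^s(2m)^s2^s}{m^{2s}}\to(2r)^s .$$
The error terms depend only on $r$ and $s$. So for any sequence of pairs $(\Gamma,G)$ with $m\to\infty$ the factorial moments converge to $(2r)^s$, and by the method of moments $Z$ converges in distribution to $\mathrm{Poisson}(2r)$. As this holds along every sequence, $P(Z=0)\to e^{-2r}$ uniformly. $\square$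

**Step 3: apply the lemma successively.** Suppose $G_1,\dots,G_{j-1}$ are edge-disjoint, and let $\Gamma$ be their union, which is regular of degree $r=4(j-1)$. $G_j$ is independent of $\Gamma$, and its distribution does not change under a uniform random relabeling. So by Lemma 16 the conditional probability that $G_j$ is edge-disjoint from $\Gamma$ tends to $e^{-8(j-1)}$, uniformly in $\Gamma$. Hence
$$P(G_1,\dots,G_k\text{ edge-disjoint})\to\prod_{j=2}^ke^{-8(j-1)}>0 ,$$
which is what Step 2 required. $\blacksquare$
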